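# Noetherian domains whose Krull dimension exceeds their global dimension

Throughout, $k=\mathbb C$, rings have a unit, and "Noetherian" means right and left Noetherian unless one side is named.

## 1. The polynomials as a module over $k+A_1\partial$

Let $A_1=k\langle x,\partial\rangle$ with $\partial x-x\partial=1$ be the first Weyl algebra, acting on $k[x]$ by multiplication and differentiation. As an $A_1$-module $k[x]$ is simple: if $f\neq 0$ has degree $n$, then $\partial^nf$ is a nonzero constant, and multiplying it by polynomials gives everything.

Now throw away most of the operators and keep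
$$E=k+A_1\partial .$$
This is a ring, since $A_1\partial$ is a left ideal of $A_1$ and we only add scalars. It consists of operators that kill the constants, plus scalars. What are the $E$-submodules $N$ of $k[x]$?

If $N$ contains a polynomial $f$ of degree $n\ge1$, then $x^j\partial^n\in A_1\partial\subseteq E$ for every $j\ge 0$, and $x^j\partial^nf$ is a nonzero multiple of $x^j$. So $N=k[x]$. Otherwise $N\subseteq k$. The line $k$ is indeed a submodule, because $A_1\partial$ kills constants. So there are exactly three submodules, $0\subset k\subset k[x]$. A module of length $1$ over $A_1$ has length $2$ over $E$.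

Here is the same computation in a form that will last. Put $L=A_1\partial$. For an $E$-submodule $N$, the subspace $LN$ is an $A_1$-submodule, because $L$ is a left ideal of $A_1$. So $LN$ is $k[x]$ or $0$. In the first case $N=k[x]$, since $LN\subseteq N$. In the second case $\partial N=0$. All new submodules hide in the kernel of $\partial$, and on that kernel $E$ acts through $E/L=k$.

In this example the kernel is a line. Suppose that, for some other ring $S$ in place of $A_1$ and some $\phi\in S$ in place of $\partial$, the kernel of $\phi$ on a simple $S$-module were a large module over a large ring $D$ sitting in the place of $k$. Then this simple module would acquire infinite descending chains over $D+S\phi$. If, at the same time, projective resolutions over $D+S\phi$ were no longer than over $S$, then the size of a ring as measured by chains would come apart from its size as measured by resolutions.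

## 2. Krull dimension against global dimension

**Definition (Krull dimension, Gabriel and Rentschler).** Put $\operatorname{Kdim}0=-1$. For an integer $a\ge0$, a module $M$ has $\operatorname{Kdim}M\le a$ if in every descending chain $M_1\supseteq M_2\supseteq\cdots$ of submodules all but finitely many factors satisfy $\operatorname{Kdim}(M_i/M_{i+1})\le a-1$. Then $\operatorname{Kdim}M$ is the least such $a$. (One continues with ordinals; all dimensions computed below are finite.)

So $\operatorname{Kdim}M=0$ means that $M\ne0$ is Artinian. For example $\operatorname{Kdim}k[x]=1$: the chain of the $(x^i)$ shows that it is not $0$, and in any descending chain of ideals every factor is finite-dimensional as long as the lower ideal is nonzero; if some ideal is zero, all later factors vanish. In the example of Section 1, $k[x]$ has Krull dimension $0$ both over $A_1$ and over $E$.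

We use freely that $\operatorname{Kdim}M=\max(\operatorname{Kdim}N,\operatorname{Kdim}M/N)$ for $N\subseteq M$, that therefore a finitely generated $R$-module has Krull dimension at most that of $R$ on the same side, and that $\operatorname{Kdim}$ does not change when a module killed by an ideal $I$ is viewed over $R/I$.

**Definition (global dimension).** The left global dimension of $R$ is the supremum of the projective dimensions $\operatorname{pd}_RM$ of left $R$-modules. For Noetherian rings the left and right global dimensions coincide, and we write $\operatorname{gldim}R$.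

We quote the following from McConnell–Robson, *Noncommutative Noetherian Rings*, Chapters 6 and 7.

* (Q1) The Weyl algebra $A_n(k)$, generated by $x_1,\dots,x_n,\partial_1,\dots,\partial_n$, where the $x_i$ commute with each other, the $\partial_i$ commute with each other, and $[\partial_i,x_j]=\delta_{ij}$, has $\operatorname{gldim}A_n(k)=\operatorname{Kdim}A_n(k)=n$ ($k$ of characteristic $0$).
* (Q2) Neither dimension increases under Ore localization.
* (Q3) Each increases by at most $1$ in passing from a Noetherian ring $W$ to a skew Laurent extension $W[t^{\pm1};\tau]$.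
* (Q4) $\operatorname{Kdim}T[z]=\operatorname{Kdim}T+1$ for $T\ne0$ Noetherian, and $\operatorname{gldim}T[z]=\operatorname{gldim}T+1$.

Let us compare the two numbers. For a semisimple ring both are $0$ (if the ring is nonzero). For $k[x_1,\dots,x_n]$ both are $n$, by (Q4). For $A_n(k)$ both are $n$, by (Q1). For $k[x]/(x^2)$ we get $\operatorname{Kdim}=0$, while $\operatorname{gldim}=\infty$: the module $k$ has the periodic resolution with all maps multiplication by $x$, so $\operatorname{Tor}_n(k,k)=k$ for all $n$. In each case $\operatorname{Kdim}\le\operatorname{gldim}$. For a Noetherian PI ring this inequality is shown in a series of papers by Resco, Small and Stafford, by K. Brown and Warfield, and by Goodearl and Small. The paper "Finitistic Dimensions of Noetherian Rings" is the source of the problem: does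
$$\operatorname{Kdim}(R)\le\operatorname{gldim}(R)$$
hold for every Noetherian ring $R$? The Krull dimension may be taken on the right or on the left. The answer is no, on both sides.

**Theorem 2.1.** For every $m\ge1$ there is a right and left Noetherian domain $R=R_m$ (a $\mathbb C$-algebra) with
$$\operatorname{gldim}R=2m+1,\qquad\operatorname{Kdim}(R_R)=\operatorname{Kdim}({}_RR)=4m .$$

For $m=1$ this gives $4>3$.

**Theorem 2.2 (complements).** (a) For each $n\ge3$ there is a Noetherian domain with $\operatorname{gldim}=n$ and both Krull dimensions at least $2n-3\ (\ge n)$. They are $2n-2>n$ for $n$ odd, and $2n-3>n$ for $n\ge4$ even. So the inequality fails for every finite value $n\ge3$ of the global dimension. (b) If $R$ is Noetherian with $\operatorname{gldim}R\le1$, then $\operatorname{Kdim}R\le\operatorname{gldim}R$.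

The case $\operatorname{gldim}R=2$ is not settled here.

## 3. Rings $D+S\phi$: the budget, and a leak in the Weyl algebra

Following Section 1, take a Noetherian domain $S$, an element $\phi\in S$, and a commutative subring $D\subseteq S$ whose elements commute with $\phi$, with $D\cap S\phi=0$. Put $L=S\phi$ and $R=D+L$. Then $LD=S\phi D=SD\phi\subseteq L$, so $R$ is a ring, $L$ is a left ideal of $S$ and a two-sided ideal of $R$, and $R/L\cong D$.

The gain is in chains. Suppose an $S$-module $\delta$ has a copy of $D$ inside $\ker\phi$. This copy is killed by $L$, so it is an $R$-submodule on which $R$ acts through $D$. Then $\operatorname{Kdim}_R\delta\ge\operatorname{Kdim}D$, even if $\delta$ is simple over $S$.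

The price is in resolutions. If $S\phi S=S$, an exact sequence in Section 7 will bound $\operatorname{gldim}R$ by $\max(\operatorname{gldim}S,\ \operatorname{gldim}D+2)$. So a polynomial ring $D$ in at most $\operatorname{gldim}S-2$ variables is free of charge.

**First attempt.** Take $S=A_n(k)$ with $n\ge2$, $\phi=\partial_1$, $D=k[x_2,\dots,x_n]$. The module $\delta=S/\sum_iS\partial_i=k[x_1,\dots,x_n]$ is simple over $S$, and $\ker\partial_1=D$ has Krull dimension $n-1$. For $n=3$ the hoped-for count is $3+2=5$ chains' worth of Krull dimension against $\max(3,2+2)=4$. But $R=D+S\partial_1$ is not left Noetherian. Indeed, put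
$$N_j=S\partial_1^2+\sum_{i\le j}D\,\partial_2^i\,\partial_1\qquad(j\ge0).$$
Since $\partial_1$ commutes with $D$ and $\partial_2$, we have $L\cdot D\partial_2^i\partial_1=S\partial_1D\partial_2^i\partial_1\subseteq S\partial_1^2$. So each $N_j$ is a left ideal of $R$. If $\partial_2^{j+1}\partial_1\in N_j$, cancel $\partial_1$ on the right to get $\partial_2^{j+1}\in S\partial_1+\sum_{i\le j}D\partial_2^i$. This contradicts the fact that the monomials $x^\mu\partial^\nu$ form a basis of $S$. The chain $N_0\subset N_1\subset\cdots$ never stops.

The leak is visible: on $S/S\partial_1$ the kernel of $\partial_1$ contains the image of the whole of $A_{n-1}=k\langle x_2,\dots,x_n,\partial_2,\dots,\partial_n\rangle$, which is not finitely generated over $D$. Enlarging $D$ to $A_{n-1}$ closes this leak but loses the gain: $\ker\partial_1$ on $k[x_1,\dots,x_n]$ is then $k[x_2,\dots,x_n]$, a simple $A_{n-1}$-module.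

So we need a $\phi$ with few invariants. On *every* finitely generated $S$-module, $\ker\phi$ must be finitely generated over a commutative polynomial ring $D$, while on *some* small $S$-module $\ker \phi$ must contain a copy of $D$. We take $\phi=t-1$, where $t$ is a unit acting by conjugation on the rest of $S$. If $t$ moves the "Fourier modes" $u^\gamma$ of a torus by a hyperbolic matrix, every nontrivial mode has an infinite orbit, and a finite sum of modes fixed by $t$ can only involve the trivial mode. That is the mechanism which stops the leak.

## 4. A hyperbolic matrix, the ring $S$, and $R=D+S(t-1)$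

**Numbers.** Let $A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ and $\varepsilon=\frac{3+\sqrt5}2$. The eigenvalues of $A$ are $\varepsilon^{\pm1}$; $\varepsilon$ is not a root of unity, and $\varepsilon^2=3\varepsilon-1$. On $\mathbb Z^2$ put
$$p(a,b)=a+(\varepsilon-2)b,\qquad q(a,b)=a+(\varepsilon^{-1}-2)b .$$
Since $A(a,b)=(2a+b,a+b)$, we get $p(A(a,b))=\varepsilon a+(\varepsilon-1)b$, and $\varepsilon(\varepsilon-2)=\varepsilon-1$. So $p\circ A=\varepsilon p$. The same computation with $\varepsilon^{-1}$, which satisfies the same quadratic equation, gives $q\circ A=\varepsilon^{-1}q$. Both are injective on $\mathbb Z^2$ because $\varepsilon^{\pm1}$ are irrational, and they are linearly independent over $k$ because $\varepsilon\ne\varepsilon^{-1}$.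

Let $\Gamma=\Gamma_1\oplus\dots\oplus\Gamma_m$ with $\Gamma_i=\mathbb Z^2$, let $\alpha=A\oplus\dots\oplus A$, and put $p_i(\gamma)=p(\gamma_i)$, $q_i(\gamma)=q(\gamma_i)$. Write $u^\gamma$ ($\gamma\in\Gamma$) for the basis of the group algebra $k[\Gamma]$.

**Lemma 4.1.** No $\gamma\ne0$ in $\Gamma$ has a finite $\alpha$-orbit.

If $\alpha^j\gamma=\gamma$ with $j\ge1$ and $\gamma_i\ne0$, then $p(\gamma_i)=\varepsilon^jp(\gamma_i)$ with $p(\gamma_i)\ne0$, so $\varepsilon^j=1$, a contradiction.

**Definition (skew group ring).** If a group $G$ acts by automorphisms on a ring $P$, then $P*G$ is the free left $P$-module on $G$ with multiplication determined by $gf=(g\cdot f)g$.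

Example: let $P=k[x]$ and $G=\langle u\rangle\cong\mathbb Z$ with $u\cdot x=x-1$. Then $xu=u(x+1)$. With $\partial=u^{-1}x$ we find $\partial u=x+1$ and $u\partial=x$, so $[\partial,u]=1$. So $k[x]*\mathbb Z$ is the Weyl algebra $A_1$ in $u,\partial$ with $u$ inverted.

**The ring $S$.** Let $G=\Gamma\rtimes\langle t\rangle$ with $tu^\gamma t^{-1}=u^{\alpha\gamma}$, and $P=k[x_1,\dots,x_m,y_1,\dots,y_m]$. Let $G$ act on $P$ by
$$u^\gamma\cdot x_i=x_i-p_i(\gamma),\quad u^\gamma\cdot y_i=y_i-q_i(\gamma),\quad t\cdot x_i=\varepsilon^{-1}x_i,\quad t\cdot y_i=\varepsilon y_i .$$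
This respects the relation in $G$: $t^{-1}$ sends $x_i$ to $\varepsilon x_i$, then $u^\gamma$ gives $\varepsilon x_i-\varepsilon p_i(\gamma)$, then $t$ gives $x_i-\varepsilon p_i(\gamma)=x_i-p_i(\alpha\gamma)$. Likewise $tu^\gamma t^{-1}\cdot y_i=y_i-\varepsilon^{-1}q_i(\gamma)=y_i-q_i(\alpha\gamma)$. Put
$$W=P*\Gamma,\qquad S=P*G=W[t^{\pm1};\tau],\qquad\tau(w)=twt^{-1}.$$
In $S$ we have
$$x_iu^\gamma=u^\gamma(x_i+p_i(\gamma)),\qquad y_iu^\gamma=u^\gamma(y_i+q_i(\gamma)).\tag{4.1}$$
As an iterated skew Laurent extension of $P$, $S$ is a Noetherian domain. Since $Pg=gP$ for $g\in G$, both $\{\mu g\}$ and $\{g\mu\}$ ($\mu$ a monomial of $P$, $g\in G$) are $k$-bases of $S$. So $S$ is free as a right and as a left $k[G]$-module, with basis the monomials of $P$.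

For $m=1$, with $u_1=u^{(1,0)}$, $u_2=u^{(0,1)}$, the ring $S$ is generated by $u_1^{\pm1},u_2^{\pm1},x,y,t^{\pm1}$ with
$$tu_1t^{-1}=u_1^2u_2,\quad tu_2t^{-1}=u_1u_2,\quad tx=\varepsilon^{-1}xt,\quad ty=\varepsilon yt,$$
$xu_1=u_1(x+1)$, $yu_1=u_1(y+1)$, $xu_2=u_2(x+\varepsilon-2)$, $yu_2=u_2(y+\varepsilon^{-1}-2)$, where $x,y$ commute and $u_1,u_2$ commute.

**Proposition 4.2.** $\operatorname{gldim}W,\operatorname{Kdim}W\le2m$ and $\operatorname{gldim}S,\operatorname{Kdim}S\le2m+1$ (on both sides).

We show that $W$ is a localized Weyl algebra. Let $u_1,\dots,u_{2m}$ be the elements $u^\gamma$ for a $\mathbb Z$-basis of $\Gamma$, and $V=\sum kx_i+\sum ky_i$. By (4.1), $[v,u_j]=\lambda_j(v)u_j$ for $v\in V$, with linear forms $\lambda_j$ on $V$. If all $\lambda_j$ vanish on $v=\sum a_ix_i+\sum b_iy_i$, then $\sum a_ip_i+\sum b_iq_i=0$ on $\Gamma$. Restricting to $\Gamma_i$ gives $a_ip+b_iq=0$, so $a_i=b_i=0$. So $v\mapsto(\lambda_j(v))_j$ is an isomorphism $V\to k^{2m}$, and $V$ has a basis $\theta_1,\dots,\theta_{2m}$ with $[\theta_i,u_j]=\delta_{ij}u_j$. Put $\partial_i=u_i^{-1}\theta_i$. Then $[\partial_i,u_j]=\delta_{ij}$,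 and the $\partial_i$ commute with each other, because for $i\ne j$ the elements $u_i,\theta_i$ commute with $u_j,\theta_j$. This gives a homomorphism from the localization of $A_{2m}(k)$ at the powers of $u_1\cdots u_{2m}$ to $W$. It is surjective, since $W$ is generated by the $u_i^{\pm1}$ and $\theta_i=u_i\partial_i$. It is injective, since $A_{2m}(k)$, hence its localization, is simple. Now (Q1), (Q2) give the bounds for $W$, and (Q3) those for $S$.

**The ring $D$.** Grade $P=\bigoplus_{d\in\mathbb Z}P_d$, where $P_d$ is spanned by the monomials with $\deg_y-\deg_x=d$. Then $t$ acts on $P_d$ as the scalar $\varepsilon^d$. For $2\le c\le2m$ let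
$$z_c=\sum_{i+j=c}x_iy_j\in P_0,\qquad D=k[z_2,\dots,z_{2m}]\subseteq P_0 .$$
Since $tf=(t\cdot f)t$, elements of $P_0$, in particular of $D$, commute with $t$. For $m=1$, $D=P_0=k[xy]$.

**Proposition 4.3.** $D$ is a polynomial ring in $e:=2m-1$ variables, and every $P_d$ is a finitely generated $D$-module.

Let $B=P_0$; it is generated as an algebra by the $x_iy_j$. Suppose all $z_c$ vanish at a point of $k^{2m}$. At that point $\left(\sum_ix_iT^i\right)\left(\sum_jy_jT^j\right)=\sum_cz_cT^c=0$ in $k[T]$, so one factor is zero, and all $x_iy_j$ vanish there. By the Nullstellensatz, $(x_iy_j)^N\in\sum_cz_cP$ for large $N$. The $z_c$ lie in $P_0$, so taking $P_0$-components gives $(x_iy_j)^N\in\sum_cz_cB$. So $B/\sum_cz_cB$ is generated by finitely many nilpotent elements, hence is finite-dimensional. Both $B$ and $D$ are graded by total degree, with positive-degree generators, so by graded Nakayama $B$ is a finitely generated $D$-module.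

Next, $x_i=(x_iy_1)y_1^{-1}$ and $y_j=\frac{x_1y_j}{x_1y_1}\,y_1$, so $k(x,y)=\operatorname{Frac}(B)(y_1)$ and $B$ has transcendence degree at least $2m-1$. As $B$ is integral over $D$, so has $D$. Since $D$ is generated by the $2m-1$ elements $z_c$, they are algebraically independent.

Finally, for $d\ge0$ a monomial of $P_d$ is a product of $d$ of the $y$'s and a monomial of $B$. So $P_d$ is generated over $B$ by the monomials of degree $d$ in the $y$'s. For $d<0$ use the monomials of degree $|d|$ in the $x$'s.

*Why not take $D=B$?* For $m\ge2$ the ring $B$ has dimension $2m-1$ (it is finite over $D$), while its graded maximal ideal $\mathfrak m$ needs $m^2>2m-1$ generators: the $x_iy_j$ are linearly independent modulo $\mathfrak m^2$, for degree reasons. So $B$ is not regular at the origin, and its global dimension is infinite. The budget of Section 3 forces us to pass to a polynomial ring over which $B$ is finite. The budget $\operatorname{gldim}D\le\operatorname{gldim}S-2$ then allows $2m-1$ variables when $\operatorname{gldim}S=2m+1$, and that is exactly what we have.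

**The ring $R$.** Put $\phi=t-1$, $L=S\phi$ and
$$R=R_m:=D+L=D+S(t-1)\subset S.$$
Since $D$ commutes with $\phi$, Section 3 applies once $D\cap L=0$ is checked. We have $S=\bigoplus_iWt^i$, and the $W$-linear map $\sum w_it^i\mapsto\sum w_i$ kills $S\phi$ and has kernel spanned by the elements $w(t^i-1)\in S\phi$. So $S=W\oplus S\phi$, whence $D\cap L=0$ and $R/L\cong D$. Thus $R$ is a domain, $L$ is a left ideal of $S$ and a two-sided ideal of $R$.

**Lemma 4.4.** $LS=S$.

$LS=S\phi S$ is a two-sided ideal of $S$. In $S/S\phi S$ we have $t=1$, so $u^{\alpha\gamma'}=tu^{\gamma'}t^{-1}=u^{\gamma'}$, i.e. $u^\gamma=1$ for $\gamma=\alpha\gamma'-\gamma'$. By Lemma 4.1, any $\gamma'\ne 0$ gives $\gamma\ne0$. Choose $i$ with $\gamma_i\ne0$. Then (4.1) becomes $x_i=x_i+p_i(\gamma)$, so the nonzero scalar $p_i(\gamma)$ is $0$ in the quotient. The quotient is $0$.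

**The leak, tested.** Where the Weyl algebra failed we had to look at $\ker\phi$ on $S/S\phi$. Here $S/S\phi\cong W$, with $t$ acting by $\tau$, and $\tau(u^\gamma f)=u^{\alpha\gamma}(t\cdot f)$ for $f\in P$. Write $w=\sum_\gamma u^\gamma f_\gamma$. If $\tau(w)=w$, the finite set of $\gamma$ with $f_\gamma\ne0$ is $\alpha$-stable, so it is contained in $\{0\}$ by Lemma 4.1. Then $w=f_0\in P$ with $t\cdot f_0=f_0$, i.e. $w\in P_0$. So $\ker\phi$ on $S/S\phi$ is $P_0=B$, which is finitely generated over $D$. The next section proves this for all finitely generated modules.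

## 5. The $t$-invariants of a finitely generated module

**Lemma 5.1.** If $M$ is a finitely generated left $S$-module, then $M^t=\{m:tm=m\}$ is a finitely generated $D$-module. If $M$ is a finitely generated right $S$-module, then $M^t=\{m:mt=m\}$ is a finitely generated $D$-module.

Since $D$ commutes with $t$, $M^t$ is a $D$-submodule.

**From left to right.** The $k$-linear map $\sigma(fg)=g^{-1}f$ ($f\in P$, $g\in G$) is an anti-automorphism of $S$: we have $fg\,f'g'=f(g\cdot f')gg'$, so $\sigma(fg\,f'g')=g'^{-1}g^{-1}f(g\cdot f')$, while $\sigma(f'g')\sigma(fg)=g'^{-1}f'g^{-1}f=g'^{-1}g^{-1}(g\cdot f')f$, and $P$ is commutative. It fixes $P$ and inverts $t$. A right $S$-module becomes a left one via $s*m=m\sigma(s)$, with the same $t$-invariants and the same $D$-action. So it is enough to treat left modules.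

The plan: filter $W$ so that its associated graded ring is the commutative ring $k[\Gamma]\otimes P$, on which $t$ acts semilinearly. There, first study the larger set of elements lying in a finite-dimensional $t$-stable subspace and show that it is finitely generated over $P$. Then cut out the eigenvalue $1$, which brings us from $P$ down to $D$.

**Step 1. Semi-invariants in group algebras are monomials.** This step puts Lemma 4.1 into ring-theoretic form. For $I\subseteq\{1,\dots,m\}$ let $\Gamma_I=\bigoplus_{i\in I}\Gamma_i$ and $F_I=\operatorname{Frac}k[\Gamma_I]$ (so $F_\emptyset=k$), with the automorphism $\tau$ given by $\tau(u^\gamma)=u^{\alpha\gamma}$ and trivial on $k$. If $F$ is a field with automorphism $\tau$, extend $\tau$ to $F[\Gamma_J]$ by $\tau(cu^\gamma)=\tau(c)u^{\alpha\gamma}$; in particular for $F=F_I$, $J\cap I=\emptyset$. Recall that $F[\Gamma_J]$ is a Laurent polynomial ring, so it is a UFD with units $cu^\beta$ ($c\in F^*$).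

(i) *If $0\ne h\in F[\Gamma_J]$ and $\tau(h)=cu^\beta h$ with $c\in F^*$, then $h$ is a unit.* We have $\operatorname{supp}\tau(h)=\alpha(\operatorname{supp}h)$, and this equals $\beta+\operatorname{supp}h$. So the finite set $\Delta$ of differences of elements of $\operatorname{supp}h$ satisfies $\alpha\Delta=\Delta$. Every element of $\Delta$ has a finite orbit, so $\Delta=\{0\}$ by Lemma 4.1, and $h$ is a monomial.

(ii) *If $i\notin I$ and $0\ne\mathfrak a\subseteq F_I[\Gamma_i]$ is an ideal with $\tau(\mathfrak a)=\mathfrak a$, then $\dim_{F_I}F_I[\Gamma_i]/\mathfrak a<\infty$.* Let $h$ be a gcd of the elements of $\mathfrak a$. Then $\tau(h)$ is a gcd of $\tau(\mathfrak a)=\mathfrak a$, so it is a unit times $h$, and $h$ is a unit by (i). Height-one primes of a UFD are principal, and a generator of one containing $\mathfrak a$ would divide $h$; so no height-one prime contains $\mathfrak a$. Nor does the zero ideal. As $F_I[\Gamma_i]$ has dimension $2$, all primes containing $\mathfrak a$ are maximal. The quotient is therefore Artinian, and it is a finitely generated $F_I$-algebra, so it is finite-dimensional.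

(iii) *If $f\in F_I$ and $\tau(f)=af+b$ with $a\in k^*$, $b\in k$, then $f\in k$.* Write $f=g/h$ with $g,h\in k[\Gamma_I]$ coprime. Then $\tau(g)/\tau(h)=(ag+bh)/h$, and both fractions are in lowest terms. So $\tau(h)$ is a unit times $h$, and $h$ is a unit by (i) with $F=k$. So $f=\sum f_\gamma u^\gamma\in k[\Gamma_I]$. Comparing coefficients at $\gamma\ne0$ gives $f_{\alpha^{-1}\gamma}=af_\gamma$. If $f_\gamma\ne0$, then $f$ is nonzero on the whole set $\{\alpha^{-j}\gamma\}_{j\ge0}$, which is infinite by Lemma 4.1; this is impossible. So $f=f_0\in k$.

**Step 2. The locally finite part is finitely generated over $P$.** For disjoint $I,J$ let $\mathcal R_{I,J}=F_I[\Gamma_J]\otimes_kP$. This is a *commutative* ring, finitely generated over the field $F_I$, hence Noetherian. It carries the automorphism $\tau$, acting on $P$ as $t$. Let $\mathcal L$ be a finitely generated $\mathcal R_{I,J}$-module with an additive bijection $t$ satisfying $t(rl)=\tau(r)t(l)$. In particular $t$ is $k$-linear. Let $\mathcal L_{lf}$ be the set of elements lying in a finite-dimensional $k$-subspace $X$ with $tX=X$. It is a $P$-submodule: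 if $X_1,X_2$ are such subspaces, so is $X_1+X_2$, and so is $P_{\le n}X_1$, where $P_{\le n}$ is the space of polynomials of degree at most $n$.

For instance, if $\mathcal L=k[\Gamma]\otimes P$ with $t=\tau$, then $\mathcal L_{lf}=P$: the modes occurring in a finite-dimensional $t$-stable subspace form a finite $\alpha$-stable set.

*Claim: $\mathcal L_{lf}$ is a finitely generated $P$-module.* We use induction on $|J|$, for all $I$ disjoint from $J$ and all $\mathcal L$.

*The case $J=\emptyset$.* Put $F=F_I$ and $\Lambda=\mathcal L_{lf}$. We first show that the natural map $F\otimes_k\Lambda\to\mathcal L$ is injective. If not, there is a finite-dimensional $X\subseteq\Lambda$ with $tX=X$ such that the kernel $\mathcal N$ of $F\otimes_kX\to\mathcal L$ is nonzero. This $\mathcal N$ is an $F$-subspace, stable under $t(c\otimes x)=\tau(c)\otimes tx$. Choose a basis of $X$ with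
$$tx_j=\lambda_jx_j+\sum_{i<j}a_{ij}x_i,\qquad\lambda_j\in k^*,\ a_{ij}\in k.$$
(These $x_j$ are elements of $X$, not the variables of $P$.) Choose $0\ne v=\sum c_i\otimes x_i\in\mathcal N$ whose top index $i_0$ is minimal, normalized by $c_{i_0}=1$. With $\lambda=\lambda_{i_0}$, the element $tv-\lambda v\in\mathcal N$ has coefficient $\lambda\tau(1)-\lambda=0$ at $x_{i_0}$, so its top index is smaller, and so $tv=\lambda v$. Comparing coefficients,
$$\lambda_i\tau(c_i)+\sum_{j>i}a_{ij}\tau(c_j)=\lambda c_i .$$
We show $c_i\in k$ by downward induction on $i$. If $c_j\in k$ for all $j>i$, this equation reads $\tau(c_i)=ac_i+b$ with $a=\lambda/\lambda_i\in k^*$ and $b\in k$, so $c_i\in k$ by (iii). Hence $v=1\otimes x$ with $0\ne x\in X$, and $v$ maps to $x\ne0$ in $\mathcal L$. This contradicts $v\in\mathcal N$.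

Now let $\Lambda_1\subseteq\Lambda_2\subseteq\cdots$ be $P$-submodules of $\Lambda$. The $F\otimes P$-modules $F\otimes_k\Lambda_n$ embed in the Noetherian $F\otimes P$-module $\mathcal L$ as an ascending chain, so they stabilize, and therefore so do the $\Lambda_n$. So $\Lambda$ is a Noetherian $P$-module.

*The case $J\ne\emptyset$.* Let $i\in J$ and $J'=J\setminus\{i\}$. Let $T\subseteq\mathcal L$ be the submodule of elements killed by a nonzero element of $F_I[\Gamma_i]$. If $al=0$ then $\tau(a)\,t(l)=0$, and similarly for $t^{-1}$, so $tT=T$. Since $T_{lf}=T\cap\mathcal L_{lf}$, the quotient $\mathcal L_{lf}/T_{lf}$ embeds in $(\mathcal L/T)_{lf}$. It therefore suffices to treat $T$ and $\mathcal L/T$, because $P$ is Noetherian.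

The module $T$ is finitely generated over $\mathcal R_{I,J}$, so the product of annihilating elements for finitely many generators is a nonzero element of $\mathfrak a=\operatorname{ann}_{F_I[\Gamma_i]}(T)$. Also $\tau(\mathfrak a)=\mathfrak a$. By (ii), $F_I[\Gamma_i]/\mathfrak a$ is finite-dimensional over $F_I$. So $T$ is finitely generated over $\mathcal R_{I,J'}$, and induction applies.

The module $\mathcal L/T$ is torsion-free over $F_I[\Gamma_i]$, so it embeds into its localization at $F_I[\Gamma_i]\setminus0$, and $t$ extends by $t(l/s)=t(l)/\tau(s)$. As $\operatorname{Frac}F_I[\Gamma_i]=F_{I\cup\{i\}}$, the localization is a finitely generated $\mathcal R_{I\cup\{i\},J'}$-module. Induction applies to it, and $(\mathcal L/T)_{lf}$ is a $P$-submodule of its locally finite part. The claim is proved.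

**Step 3. From $P$ down to $D$.** *If $\mathcal L$ is a finitely generated $k[\Gamma]\otimes P$-module with $t$ as in Step 2, then $\mathcal L^t$ is finitely generated over $D$.* By Step 2 with $I=\emptyset$, $J=\{1,\dots,m\}$, the $P$-module $\mathcal L_{lf}$ is generated by finitely many elements, hence by a finite-dimensional $X=tX\subseteq\mathcal L_{lf}$. The map $P\otimes_kX\to\mathcal L_{lf}$ is surjective, $D$-linear, and $t$-equivariant for the diagonal action on $P\otimes X$. On both sides every element lies in a finite-dimensional $t$-stable subspace, so both sides are direct sums of the generalized eigenspaces $(\ )_{(\lambda)}$ of $t$, and a $t$-equivariant surjection is surjective on each of them. Since $t$ acts on $P_d$ as $\varepsilon^d$,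
$$(P\otimes X)_{(1)}=\bigoplus_dP_d\otimes X_{(\varepsilon^{-d})}.$$
Only finitely many $d$ contribute: $X$ has finitely many eigenvalues, and the $\varepsilon^{-d}$ are distinct because $\varepsilon$ is not a root of unity. By Proposition 4.3 this is a finitely generated $D$-module. It maps onto $(\mathcal L_{lf})_{(1)}$, which contains $\mathcal L^t$, because a fixed vector spans a $t$-stable line. As $D$ is Noetherian and fixed by $t$, the $D$-submodule $\mathcal L^t$ is finitely generated.

**Step 4. From the associated graded module to $M$.** Let $M$ be a finitely generated left $S$-module. We first replace $M$ by a module generated over $W$ by invariants, so that $t$ respects a filtration. Since $S$ is Noetherian, $SM^t=\sum_{i=1}^lSm_i$ with $m_i\in M^t$. As $S=\sum_jWt^j$ and $t^jm_i=m_i$, we get $M':=SM^t=\sum_iWm_i$, and $M'^t=M^t$.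

Filter $W$ by $F_nW=\bigoplus_{\deg\mu\le n}k[\Gamma]\mu$ ($\mu$ monomials of $P$). By (4.1), $[x_i,u^\gamma]$ and $[y_i,u^\gamma]$ lie in $F_0W$, so this is a ring filtration and $\operatorname{gr}W=k[\Gamma]\otimes P$ is commutative. From $tu^\gamma\mu t^{-1}=u^{\alpha\gamma}(t\cdot\mu)$ we see that conjugation by $t$ preserves each $F_nW$ and induces $\tau$ on $\operatorname{gr}W$. Put $F_nM'=\sum_iF_nW\,m_i$. Then $tF_nM'=\sum_i(tF_nWt^{-1})tm_i=F_nM'$. So $\operatorname{gr}M'$ is a finitely generated $\operatorname{gr}W$-module with a bijection $t$ as in Step 2.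

Give $M^t$ the filtration $M^t\cap F_nM'$. The class of a fixed element is fixed, so $\operatorname{gr}(M^t)\subseteq(\operatorname{gr}M')^t$. This is a graded $D$-submodule, where $z_c\in F_2W$ acts through its symbol $z_c$ of degree $2$. By Step 3 and since $D$ is Noetherian, $\operatorname{gr}(M^t)$ is generated over $D$ by finitely many homogeneous elements. Say they are the classes of $m'_j\in M^t\cap F_{n_j}M'$. If $m\in M^t\cap F_nM'$, then its class in degree $n$ is $\sum_jd_j\overline{m'_j}$ with $d_j\in D$ homogeneous of degree $n-n_j$ in $P$, so $m-\sum_jd_jm'_j\in M^t\cap F_{n-1}M'$. As $F_{-1}M'=0$, induction on $n$ shows that the $m'_j$ generate $M^t$ over $D$. This proves Lemma 5.1.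

## 6. Both chain conditions for $R$

**Proposition 6.1.** ${}_RS$ is Noetherian, and $R$ is left and right Noetherian.

**Left side.** The aim is to compare chains of $R$-modules with chains of $S$-modules, the difference being a module of invariants. Let $N_1\subseteq N_2\subseteq\cdots$ be left $R$-submodules of $S$. The $LN_i$ are left $S$-submodules of $S$, so $LN_i=X$ for $i\ge i_0$, and $X=LN_i\subseteq N_i$. As $\phi N_i\subseteq LN_i=X$, the $D$-submodule $N_i/X$ of $S/X$ lies in $(S/X)^t$, which is a Noetherian $D$-module by Lemma 5.1. So the chain stabilizes. Thus ${}_RS$ is Noetherian, and so is its submodule ${}_RR$.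

**Right side.** Here $S$ and $L$ sit differently, and the invariants appear through $L=S\phi$. Let $N_1\subseteq N_2\subseteq\cdots$ be right ideals of $R$. The right ideals $N_iS$ of $S$ stabilize: $N_iS=J$ for $i\ge i_0$. Then
$$J\phi=N_iS\phi=N_iL\subseteq N_i\subseteq J\cap R .$$
The set $J\phi$ is a right $R$-module, since $J\phi D=JD\phi\subseteq J\phi$ and $J\phi L\subseteq JS\phi=J\phi$. It suffices to show that $(J\cap R)/J\phi$ is a Noetherian right $R$-module. It is killed by $L$, because $JL=JS\phi=J\phi$. So it is a right $D$-module. Its quotient $(J\cap R)/(J\cap L)$ embeds in $R/L\cong D$ and is Noetherian. It remains to treat $(J\cap L)/J\phi$. For $y\in S$ we have $y\phi\in J$ if and only if $\bar y\phi=0$ in $S/J$, i.e. $\bar y\in(S/J)^t$. Since $S$ is a domain, $y\mapsto y\phi$ is injective. So $y+J\mapsto y\phi+J\phi$ is an isomorphism of $(S/J)^t$ onto $(J\cap S\phi)/J\phi$, and it is $D$-linear because $yd\phi=y\phi d$. The former is a Noetherian $D$-module by Lemma 5.1.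

## 7. The global dimension of $R$ is $2m+1$

**Step 1. ${}_RS$ is finitely generated projective.** By Lemma 4.4 write $1=\sum_ia_ib_i$ with $a_i\in L$, $b_i\in S$. For $x\in S$ we have $x=\sum_i(xa_i)b_i$ with $xa_i\in L\subseteq R$, and $x\mapsto xa_i$ is a left $R$-linear map $S\to R$. The dual basis lemma gives the assertion. (For the toy ring $E$ of Section 1 one can take $1=\partial\cdot x+(-x\partial)\cdot1$.)

**Step 2. Two kinds of modules of known projective dimension.** First, let $X$ be a left $S$-module. An $S$-projective resolution of $X$ is an $R$-projective resolution by Step 1, so $\operatorname{pd}_RX\le\operatorname{pd}_SX\le2m+1$ by Proposition 4.2. Second, ${}_RL=S\phi\cong{}_RS$ is projective, so $\operatorname{pd}_R(R/L)\le1$. Every projective $D$-module then has $\operatorname{pd}_R\le1$, and a $D$-projective resolution of length at most $\operatorname{gldim}D=e$ shows that every left $D=R/L$-module $Z$ has $\operatorname{pd}_RZ\le1+e=2m$.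

**Step 3. The upper bound.** We cut an arbitrary left $R$-module $M$ into pieces of these two kinds. Tensoring the sequence of $R$-bimodules $0\to L\to R\to R/L\to0$ with $M$ gives the exact sequence of left $R$-modules
$$0\to\operatorname{Tor}_1^R(R/L,M)\to L\otimes_RM\to M\to M/LM\to0.$$
Since $L$ is an $(S,R)$-bimodule, $L\otimes_RM$ is a left $S$-module and has $\operatorname{pd}_R\le2m+1$. The two outer terms are left $R/L$-modules and have $\operatorname{pd}_R\le2m$. From $0\to\operatorname{Tor}_1^R(R/L,M)\to L\otimes_RM\to LM\to0$ we get $\operatorname{pd}_RLM\le\max(2m+1,2m+1)=2m+1$. From $0\to LM\to M\to M/LM\to0$ we get $\operatorname{pd}_RM\le2m+1$. So $\operatorname{gldim}R\le2m+1$.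

**Step 4. Ext over $R$ equals Ext over $S$.** To get a lower bound we transfer it from $S$. Let $X,Y$ be left $S$-modules and $g\in\operatorname{Hom}_R(X,Y)$. For $s\in S$, $x\in X$, using $sa_i\in L\subseteq R$ and $a_i\in R$,
$$g(sx)=\sum_ig(sa_i\,b_ix)=\sum_isa_i\,g(b_ix)=s\sum_ig(a_ib_ix)=s\,g(x).$$
So $\operatorname{Hom}_R(X,Y)=\operatorname{Hom}_S(X,Y)$. Computing with an $S$-projective resolution of $X$, which is also $R$-projective, gives $\operatorname{Ext}^n_R(X,Y)=\operatorname{Ext}^n_S(X,Y)$ for all $n$.

**Step 5. A nonzero Ext in degree $2m+1$.** Since $S$ is free as a right $k[G]$-module, $S\otimes_{k[G]}-$ turns a projective resolution of the trivial module $k$ into one of $S\otimes_{k[G]}k$, so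
$$\operatorname{Ext}_S^n(S\otimes_{k[G]}k,S)=\operatorname{Ext}^n_{k[G]}(k,S)=H^n(G,S).$$
The group $G=\Gamma\rtimes\mathbb Z$ is poly-$\mathbb Z$ of Hirsch length $2m+1$, hence a Poincaré duality group of that dimension (Brown, *Cohomology of Groups*, VIII.10). This means that $\mathbb Z$ has a finite resolution by finitely generated projective $\mathbb Z[G]$-modules, and that $H^i(G,\mathbb Z[G])$ is $\mathbb Z$ for $i=2m+1$ and $0$ otherwise. Tensoring the complex that computes it with the flat $\mathbb Z$-module $k$ gives $H^{2m+1}(G,k[G])\cong k$. Because the resolution consists of finitely generated modules, $H^{2m+1}(G,-)$ commutes with direct sums. Since $S$ is a nonzero free left $k[G]$-module, $H^{2m+1}(G,S)\ne0$. By Step 4, $\operatorname{Ext}_R^{2m+1}(S\otimes_{k[G]}k,S)\ne0$.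

So $\operatorname{gldim}R=2m+1$.

## 8. Both Krull dimensions of $R$ are $4m$

**Lemma 8.1.** Let $X$ be a module with an injective endomorphism $\psi$ with cokernel $Y$, and suppose $\operatorname{Kdim}Y\ge b$ for an integer $b\ge0$. If $X$ has Krull dimension, then $\operatorname{Kdim}X\ge b+1$.

The factors of $X\supseteq\psi X\supseteq\psi^2X\supseteq\cdots$ are all isomorphic to $Y$. If $\operatorname{Kdim}X\le b$, all but finitely many of them would have Krull dimension at most $b-1$, a contradiction. (Noetherian modules always have Krull dimension.)

Let $u_1,\dots,u_{2m}$ correspond to a basis of $\Gamma$, and let $\omega$ be the augmentation ideal of $k[\Gamma]$, generated by the $u_i-1$. Since $tu^\gamma t^{-1}=u^{\alpha\gamma}$, we have $\omega t=t\omega$.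

**Step 1. Lower bound on the left.** We descend from $S$ in $2m+1$ steps to a small module containing a copy of $D$. Let $X_j=S/\sum_{i\le j}S(u_i-1)$ for $0\le j\le2m$. As the $u_i$ commute, right multiplication by $u_{j+1}-1$ is a well-defined $S$-endomorphism of $X_j$, with cokernel $X_{j+1}$. It is injective: $S$ is a free right $k[\Gamma]$-module, $X_j=S\otimes_{k[\Gamma]}k[\Gamma]/(u_1-1,\dots,u_j-1)$, and $u_{j+1}-1$ is a nonzero element of the domain $k[\Gamma]/(u_1-1,\dots,u_j-1)$, a Laurent polynomial ring in the remaining variables.

The module $X_{2m}=S/S\omega$ has $k$-basis the $\mu t^i$ ($\mu$ a monomial of $P$, $i\in\mathbb Z$), because $S=\bigoplus_{\mu,i}\mu t^ik[\Gamma]$. Right multiplication by $\phi=t-1$ is well defined, since $S\omega\phi\subseteq S\omega$. In terms of the basis it is multiplication by $t-1$ on $P\otimes k[t^{\pm1}]$. So it is injective, its cokernel is $\delta=S/(S\omega+S\phi)$, and $P\to\delta$, $f\mapsto f\bar1$, is bijective.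

In $\delta$ we have $t\cdot f\bar1=(t\cdot f)t\bar1=(t\cdot f)\bar1$, so $D\bar1\subseteq\delta^t$ and $L\cdot D\bar1=S\phi D\bar1=0$. So $D\bar1$ is an $R$-submodule of $\delta$, killed by $L$ and isomorphic to $D$. By Proposition 4.3 and (Q4), $\operatorname{Kdim}_R\delta\ge\operatorname{Kdim}D=e$. All these modules are Noetherian over $R$, by Proposition 6.1. Applying Lemma 8.1 over $R$ once with $\phi$ and $2m$ times with the $u_i-1$ gives
$$\operatorname{Kdim}_RS\ge e+2m+1=(2m-1)+(2m+1)=4m .$$
Since ${}_RS\cong S\phi\subseteq R$, we get $\operatorname{Kdim}({}_RR)\ge4m$.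

**Step 2. Carrying right $S$-modules to right $R$-modules.** On the right, $L$ is not an $S$-module, so restriction is replaced by a tensor product. For a right $S$-module $M$ put $\mathcal F(M)=M\otimes_SL$, a right $R$-module. The functor $\mathcal F$ is exact, because ${}_SL=S\phi$ is free of rank $1$, and $\mathcal F(S)=L\subseteq R$. Identify $n\otimes\phi$ with $n$. Then $\mathcal F(M)=M$ as a set, and since $(n\otimes\phi)(d+s\phi)=n\otimes d\phi+n\otimes(\phi s)\phi=(nd+n\phi s)\otimes\phi$, the action is
$$n\circ(d+s\phi)=nd+n\phi s\qquad(d\in D,\ s\in S).\tag{8.1}$$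
If $M$ is finitely generated, $\mathcal F(M)$ is a quotient of some $L^n$, hence a Noetherian $R$-module.

**Step 3. Lower bound on the right.** We repeat Step 1 with left multiplications. Let $X'_j=S/\sum_{i\le j}(u_i-1)S$. As $S$ is a free left $k[\Gamma]$-module, left multiplication by $u_{j+1}-1$ is an injective endomorphism of the right $S$-module $X'_j$, with cokernel $X'_{j+1}$. From $S=\bigoplus_{i,\mu}k[\Gamma]t^i\mu$ we see that $X'_{2m}=S/\omega S$ has basis the $t^i\mu$. Left multiplication by $\phi$ is well defined on it, since $\phi\omega S\subseteq\omega S$, and it is injective with cokernel $\delta'=S/(\omega S+\phi S)$. The map $P\to\delta'$, $f\mapsto\bar1f$, is bijective. For $d\in D$ we have $\bar1d\,t=\bar1t\,d=\bar1d$, so $\bar1D\subseteq\delta'^t$. By (8.1), $\bar1D$ is an $R$-submodule of $\mathcal F(\delta')$, killed by $L$ and isomorphic to $D$. Applying the exact functor $\mathcal F$ to the $2m+1$ short exact sequences and using Lemma 8.1,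
$$\operatorname{Kdim}(R_R)\ge\operatorname{Kdim}_R\mathcal F(S)\ge e+2m+1=4m .$$

At this point the question is settled: for $m=1$ we have $\operatorname{gldim}R=3<4\le\operatorname{Kdim}R$ on both sides.

**Step 4. Upper bound on the left.** *Claim: a finitely generated left $S$-module $M$ with $\operatorname{Kdim}_SM\le a$, $a\ge0$, has $\operatorname{Kdim}_RM\le a+e$.* The module $M$ is Noetherian over $R$, since ${}_RS$ is. The proof is the argument of Section 1, followed by induction on $a$.

Let $a=0$. Then $M$ has finite length over $S$, and we may take $M$ simple. The subspace $M^t$ is an $R$-submodule, since $LM^t=S\phi M^t=0$. For an $R$-submodule $N$, $LN$ is an $S$-submodule contained in $N$. Either $LN=M$, and then $N=M$; or $LN=0$, and then $\phi N=0$, i.e. $N\subseteq M^t$. Hence $M/M^t$ is simple or $0$ over $R$. By Lemma 5.1, $M^t$ is a finitely generated module over $R/L=D$, so it has Krull dimension at most $e$. So $\operatorname{Kdim}_RM\le e$.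

Let $a\ge1$, and let $N_1\supseteq N_2\supseteq\cdots$ be $R$-submodules of $M$. The $LN_i$ form a descending chain of $S$-submodules, so $\operatorname{Kdim}_S(LN_i/LN_{i+1})\le a-1$ for large $i$. Consider $N_i/N_{i+1}$ for such $i$. Its submodule $(LN_i+N_{i+1})/N_{i+1}$ is an image of $LN_i/LN_{i+1}$, so by induction it has $\operatorname{Kdim}_R\le a-1+e$. The quotient $N_i/(LN_i+N_{i+1})$ is finitely generated over $R$ and killed by $L$. So it is a finitely generated $D$-module, and its Krull dimension is at most $e\le a-1+e$. Hence $\operatorname{Kdim}_R(N_i/N_{i+1})\le a-1+e$ for all large $i$, which proves the claim.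

With $M=S$ and Proposition 4.2, $\operatorname{Kdim}({}_RR)\le\operatorname{Kdim}_RS\le2m+1+e=4m$.

**Step 5. Upper bound on the right.** *Claim: a finitely generated right $S$-module $M$ with $\operatorname{Kdim}_SM\le a$, $a\ge0$, has $\operatorname{Kdim}_R\mathcal F(M)\le a+e$.* For an $R$-submodule $N\subseteq\mathcal F(M)=M$, formula (8.1) gives $N\circ L=N\phi S$. This is an $S$-submodule $Y$ of $M$, and $Y=\mathcal F(Y)\subseteq N$. It plays the role of $LN$.

For $a=0$ we may take $M$ simple, since $\mathcal F$ is exact. By (8.1), $M^t$ is an $R$-submodule of $\mathcal F(M)$, killed by $L$, with its usual $D$-action. It is finitely generated over $D$ by Lemma 5.1, so it has Krull dimension at most $e$. If $N\circ L=M$, then $N=M$; if $N\circ L=0$, then $N\phi=0$ and $N\subseteq M^t$. So $\mathcal F(M)/M^t$ is simple or $0$, and $\operatorname{Kdim}_R\mathcal F(M)\le e$.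

For $a\ge1$, take $R$-submodules $N_1\supseteq N_2\supseteq\cdots$ of $\mathcal F(M)$ and put $Y_i=N_i\circ L$. For large $i$, $\operatorname{Kdim}_S(Y_i/Y_{i+1})\le a-1$. The submodule $(Y_i+N_{i+1})/N_{i+1}$ of $N_i/N_{i+1}$ is an image of $\mathcal F(Y_i)/\mathcal F(Y_{i+1})=\mathcal F(Y_i/Y_{i+1})$, so by induction it has $\operatorname{Kdim}_R\le a-1+e$. The quotient $N_i/(Y_i+N_{i+1})$ is killed by $L$ and is a finitely generated $D$-module, of Krull dimension at most $e\le a-1+e$. This proves the claim.

With $M=S$ we get $\operatorname{Kdim}_RL=\operatorname{Kdim}_R\mathcal F(S)\le2m+1+e=4m$. So $\operatorname{Kdim}(R_R)\le\max(\operatorname{Kdim}_RL,\operatorname{Kdim}D)\le4m$.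

Propositions 6.1 and the computations of Sections 7 and 8 together prove Theorem 2.1.

## 9. Every global dimension $n\ge3$, and the hereditary case

**Proof of Theorem 2.2(a).** For odd $n=2m+1\ge3$ take $R_m$: it has $\operatorname{gldim}=n$ and both Krull dimensions equal to $4m=2n-2>n$. For even $n=2m+2\ge4$ take $R_m[z]$, a Noetherian domain. By (Q4) it has $\operatorname{gldim}=n$ and both Krull dimensions equal to $4m+1=2n-3>n$. In particular $\operatorname{Kdim}-\operatorname{gldim}$ is unbounded. Since $4m/(2m+1)\to2$, no bound $\operatorname{Kdim}\le c\cdot\operatorname{gldim}$ with $c<2$ holds for all Noetherian domains.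

For (b) we recall some terms. A submodule $J\subseteq I$ is essential if it meets every nonzero submodule of $I$. A right module is singular if the right annihilator of each of its elements is an essential right ideal, and $R$ is right nonsingular if $r=0$ is the only $r\in R$ whose right annihilator $\operatorname{r.ann}(r)$ is essential. In $\mathbb Z$ every nonzero ideal is essential, so $\mathbb Z/n$ ($n\ge1$) is singular and $\mathbb Z$ is nonsingular. The uniform dimension of a Noetherian module is the largest number of nonzero submodules whose sum is direct. It is finite, it does not increase on submodules, and a submodule of the same uniform dimension is essential.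

Two facts are needed. *If $J$ is essential in $K$, then $K/J$ is singular.* For $x\in K$ let $\mathfrak c=\{r:xr\in J\}$, and let $I'\neq0$ be a right ideal. If $xI'=0$, then $I'\subseteq\mathfrak c$. If not, $xI'\cap J\ne0$ gives $r\in I'$ with $0\ne xr\in J$, so $0\ne r\in I'\cap\mathfrak c$. *If $R$ is right nonsingular, a singular right module has no nonzero map $f$ to $R$*, because $\operatorname{r.ann}(f(x))\supseteq\operatorname{r.ann}(x)$ is essential.

**Proof of Theorem 2.2(b).** If $\operatorname{gldim}R=0$, then $R$ is semisimple, hence Artinian, and $\operatorname{Kdim}R\le0$. Let $\operatorname{gldim}R=1$. We argue for right ideals; left ideals are symmetric. All right ideals are finitely generated projective.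

**Step 1. $R$ is right nonsingular.** Suppose $\operatorname{r.ann}(r)$ is essential. As $rR\cong R/\operatorname{r.ann}(r)$ is projective, $\operatorname{r.ann}(r)$ is a direct summand of $R_R$. An essential direct summand is everything, so $r=0$.

**Step 2. If $J\subseteq I$ are right ideals with $J$ essential in $I$, then $I/J$ is Artinian.** We turn a descending chain into an ascending one by duality. Let $I\supseteq K_1\supseteq K_2\supseteq\cdots\supseteq J$, and write $(-)^*=\operatorname{Hom}_R(-,R)$. Each $K_{i+1}$, and $J$ itself, is essential in $K_i$, so $K_i/K_{i+1}$ and $K_i/J$ are singular and have no nonzero maps to $R$. So the restriction maps $K_i^*\to K_{i+1}^*$ and $K_i^*\to J^*$ are injective, and we get an ascending chain $K_1^*\subseteq K_2^*\subseteq\cdots\subseteq J^*$ of left $R$-modules. Since $J$ is finitely generated projective, $J^*$ is a finitely generated left module, so it is Noetherian and the chain stabilizes. So for large $i$ the restriction $K_i^*\to K_{i+1}^*$ is bijective. Dualizing, the map $K_{i+1}^{**}\to K_i^{**}$ induced by the inclusion is bijective. Finitely generated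 projective modules are naturally isomorphic to their double duals, so the inclusion $K_{i+1}\to K_i$ is bijective.

**Step 3. Conclusion.** Let $I_1\supseteq I_2\supseteq\cdots$ be right ideals. Their uniform dimensions are eventually constant, so eventually $I_{i+1}$ is essential in $I_i$, and $I_i/I_{i+1}$ is Artinian by Step 2. So $\operatorname{Kdim}(R_R)\le1=\operatorname{gldim}R$.

Hence the inequality holds when $\operatorname{gldim}R\in\{0,1\}$ and fails in general for every finite value $\operatorname{gldim}R=n\ge3$. The value $n=2$ is not decided here.
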